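\title{A countable set of infinite time Turing degrees with no minimal upper bound}

\begin{abstract}
We prove in ZFC that some countable set of degrees of infinite time Turing computability has no minimal upper bound. The set can be taken to be a strictly increasing $\omega$-chain above any prescribed real. We build a chain of degrees indexed by the rationals, using a generic over the first level of the relativized constructible hierarchy at which no new real appears, and we cut the chain at an irrational that codes this level. A minimal upper bound of the lower part would be able to define the cut, and this is incompatible with the ordinals that it can reach.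
\end{abstract}

\section{The question and the result}\label{sec:intro}

We work in ZFC. Reals are subsets of $\omega$, identified with their characteristic functions in $2^\omega$.

An \emph{infinite time Turing machine} (ITTM), in the sense of Hamkins and Lewis \cite{HL}, runs an ordinary Turing program through the ordinals. It has finitely many tapes, among them an oracle tape and an output tape. The cells of each tape are indexed by $\omega$ and hold $0$ or $1$, and a single head scans the $n$-th cell of all tapes at once. At successor stages the machine follows its program. At a limit stage the head returns to cell $0$, the machine enters a special \emph{limit state}, and each cell takes the limit superior of its earlier values: it holds $1$ if and only if it held $1$ cofinally often before. Let $P_e$ be the $e$-th program, and let $P_e^y$ be its run with the real $y$ on the oracle tape and $0$ in all other cells. We write $x\le_\infty y$ if some $P_e^y$ reaches the halting state with $x$ on the output tape. This relation is transitive and extends Turing reducibility $\le_T$. Put $x=_\infty y$ if $x\le_\infty y$ and $y\le_\infty x$, and $x<_\infty y$ if $x\le_\infty y$ and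 $y\not\le_\infty x$. The equivalence classes $[x]_\infty$ are the \emph{$=_\infty$-degrees}; they are partially ordered by the order $\le$ induced by $\le_\infty$, with least element $[\emptyset]_\infty$.

A degree $e$ is an \emph{upper bound} of a set $D$ of degrees if $d\le e$ for all $d\in D$, and an upper bound $e$ is \emph{minimal} if no degree $e'<e$ is an upper bound of $D$. The following question is posed as open in \cite{TMM}.

\begin{quote}
\emph{Does every countable set of $=_\infty$-degrees have a minimal upper bound?}
\end{quote}

The question is about chains. Let $D=\{[x_n]_\infty:n<\omega\}$. The degrees $e_n=[x_0\oplus\dots\oplus x_n]_\infty$ increase and have the same upper bounds as $D$; a real whose $n$-th column is $x_n$ gives one such bound. If the sequence $(e_n)$ is eventually constant, its final value is a least, hence minimal, upper bound of $D$. Otherwise a strictly increasing subsequence has the same upper bounds as $D$. An upper bound of a strictly increasing chain lies strictly above each member, so a minimal upper bound is a degree that is minimal among the degrees strictly above all members of the chain. With the single degree $[\emptyset]_\infty$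 in place of the chain, this is the definition of a \emph{minimal degree}.

Two known facts suggest a positive answer. First, minimal $=_\infty$-degrees exist. Second, let $x^\nabla$ be the set of $e$ such that $P^x_e$ halts, and put $0^{\nabla0}=\emptyset$, $0^{\nabla(n+1)}=(0^{\nabla n})^\nabla$. The set $\{[0^{\nabla n}]_\infty:n<\omega\}$, the first example one would test, has no least upper bound but has continuum many minimal upper bounds. One would guess that a construction of a minimal degree can be carried out above any countable chain. The answer is nevertheless negative.

Fix a recursive bijection $k\mapsto q_k$ of $\omega$ onto $\mathbb Q$, and for a real number $r$ let $C_r=\{k:q_k<r\}$ be its cut. Another choice of the bijection changes $C_r$ only by a recursive permutation of $\omega$.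

\begin{theorem}\label{thm:main}
For every real $a$ there are reals $d_q$ $(q\in\mathbb Q)$ and a real $c$, with $a\le_\infty d_q$ for all $q$ and $d_q<_\infty d_{q'}$ whenever $q<q'$, such that the following holds. For irrational $r$ put
\[D_r=\{[d_q]_\infty:q\in\mathbb Q,\ q<r\}.\]
If $c\le_T C_r$, then $D_r$ has upper bounds, among them all $[d_q]_\infty$ with $q>r$, but no upper bound of $D_r$ is minimal. There are $2^{\aleph_0}$ irrationals $r$ with $c\le_TC_r$, and the corresponding sets $D_r$ are pairwise distinct.
\end{theorem}

\begin{corollary}\label{cor:chain}
Above every real $a$ there is a strictly increasing $\omega$-chain of $=_\infty$-degrees with no minimal upper bound. Below each of its upper bounds there is an infinite strictly descending sequence of upper bounds.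
\end{corollary}

\begin{proof}
Take $r$ as in Theorem~\ref{thm:main} and rationals $s_0<s_1<\cdots$ converging to $r$. The chain $\{[d_{s_n}]_\infty:n<\omega\}$ has the same upper bounds as $D_r$. Since no upper bound is minimal, each has another strictly below it; iterate.
\end{proof}

\subsection*{The idea}
To each oracle $h$ belong two countable ordinals $\lambda^h<\zeta^h$. The reals computable from $h$ are those of the level $L_{\lambda^h}[h]$ of the constructible hierarchy over $h$, the relation $\le_\infty$ on these reals is definable over that level, and the higher level $L_{\zeta^h}[h]$ has the same $\Sigma_1$ truths. So whatever is definable from the ordering below $h$ lies in $L_{\zeta^h}[h]$, and limitations of $L_{\lambda^h}[h]$ tend to be limitations of $L_{\zeta^h}[h]$ as well. We use one such limitation. There is a countable ordinal $\delta$, with a real $c$ coding it, such that every $h\ge_\infty a$ either computes $c$ or has $c\notin L_{\zeta^h}[h]$ (Section~\ref{sec:gap}).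

The real $d_q$ is the join of $a$, of a real $p$, and of those members $y_k$ of an independent family for which $q_k<q$; the whole family is recursive in $c$. An upper bound of $D_r$ that computes $c$ computes every $d_q$ and is not minimal. For an oracle $h$ that does not compute $c$, the real $p$ makes the family rigid: $h$ cannot compute both $y_k$ and an impostor that passes the test which $p$ sets for $y_k$ (Section~\ref{sec:coding}). If such an $h$ is a minimal upper bound of $D_r$, rigidity and minimality together define the cut $C_r$ over $L_{\lambda^h}[h]$, which puts $c$ into $L_{\zeta^h}[h]$ (Section~\ref{sec:cut}). The index set is $\mathbb Q$ and not $\omega$ because a cut in $\mathbb Q$ can carry an arbitrary real. The family itself is produced by a class forcing over $L_\delta[a]$ (Sections~\ref{sec:forcing}--\ref{sec:indep}).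

\section{Constructible levels, admissible sets and the ordinals of an oracle}\label{sec:background}

We fix a recursive bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ and write $X^{[k]}=\{n:\langle k,n\rangle\in X\}$ for the $k$-th column of $X$. As usual $x\oplus y=\{2n:n\in x\}\cup\{2n+1:n\in y\}$ and $x\oplus y\oplus z=(x\oplus y)\oplus z$. For a real $y$, the string $y{\restriction}m\in2^{<\omega}$ consists of the first $m$ values of its characteristic function.

\subsection*{The hierarchy $L_\alpha[a]$}
For a real $a$ let $L_0[a]=\emptyset$, let $L_{\alpha+1}[a]$ be the set of subsets of $L_\alpha[a]$ definable with parameters over $(L_\alpha[a],\in,a\cap L_\alpha[a])$, and take unions at limits. The levels are transitive and increasing, the ordinals of $L_\alpha[a]$ are those below $\alpha$, and $L_\omega[a]=V_\omega$ is the set of hereditarily finite sets. ``Definable over $L_\alpha[a]$'' always allows $a$ as a predicate. We use three standard facts.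
\begin{itemize}
\item[(L1)] For limit $\beta\ge\omega$, the sequence $(L_\gamma[a])_{\gamma<\beta}$, the canonical well-order of $L_\beta[a]$, and every element of $V_\omega$ are definable over $L_\beta[a]$ without parameters.
\item[(L2)] (Condensation.) If $\beta\ge\omega$ is a limit and $N\prec(L_\beta[a],\in,a)$, then the transitive collapse of $N$ is $(L_{\bar\beta}[a],\in,a)$ for some limit $\bar\beta\le\beta$. Indeed, for $\beta>\omega$ there is a sentence whose transitive models are exactly the $L_\gamma[a]$ with $\gamma>\omega$ a limit, and the collapse fixes $V_\omega\subseteq N$ pointwise, hence preserves $a$; for $\beta=\omega$ we have $N=V_\omega$.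
\item[(L3)] For $\gamma\ge\omega$ the satisfaction relation of $(L_\gamma[a],\in,a)$ is an element of $L_{\gamma+\omega}[a]$.
\end{itemize}
``Least'' always refers to the canonical well-order. ZF$^-$ denotes ZF without Power Set, formulated with Separation and Collection, for formulas that may mention $a$. It proves Replacement and allows definitions by recursion along $\in$ or along the ordinals whenever the recursion step is a definable function from sets to sets.

\subsection*{Admissible sets}
A formula is $\Delta_0$ if all its quantifiers are bounded ($\forall u\in v$, $\exists u\in v$); it is $\Sigma_1$ or $\Pi_1$ if it consists of unbounded existential, respectively universal, quantifiers followed by a $\Delta_0$ formula. An ordinal $\mu>\omega$ is \emph{$w$-admissible} if $L_\mu[w]$ satisfies Kripke--Platek set theory, whose essential axioms are Separation and Collection for $\Delta_0$ formulas. Let $\mu$ be $w$-admissible.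
\begin{itemize}
\item[(A1)] ($\Sigma_1$-recursion.) A function defined by recursion on the ordinals below $\mu$, with a recursion step that is total and $\Sigma_1$ over $L_\mu[w]$, takes its values in $L_\mu[w]$, and so do its restrictions to ordinals below $\mu$. In particular $\mu$ is closed under ordinal addition.
\item[(A2)] If a well-order is an element of $L_\mu[w]$, its order type is below $\mu$.
\item[(A3)] Arithmetical statements about reals are $\Delta_0$ in the parameter $V_\omega\in L_\mu[w]$. Hence the reals of $L_\mu[w]$ are closed under $\le_T$ and $\oplus$.
\item[(A4)] There is a $\Sigma_1$ formula, independent of $\mu$ and $w$, which for every real $a\in L_\mu[w]$ defines the relation ``$u=L_\alpha[a]$'' over $L_\mu[w]$ from the parameter $a$: it asserts the existence of a construction of the hierarchy up to $\alpha$. By (A1), $L_\alpha[a]\in L_\mu[w]$ for all $\alpha<\mu$. So $L_\mu[a]$ is a definable subclass of $L_\mu[w]$.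
\end{itemize}

\subsection*{The ordinals $\lambda^w$ and $\zeta^w$}
An ordinal is \emph{writable from $w$} if it is the order type of a well-order coded by a real $x\le_\infty w$. The following facts, from Hamkins and Lewis \cite{HL} and Welch \cite{Wlength,Weventually} relativized to $w$, are all that we need about ITTMs beyond the definition. For each real $w$ there are countable ordinals $\omega<\lambda^w<\zeta^w$ such that:
\begin{itemize}
\item[(T1)] every halting computation with oracle $w$ halts before stage $\lambda^w$, and $\lambda^w$ is the supremum of the ordinals writable from $w$; hence $x\le_\infty w$ implies $\lambda^x\le\lambda^w$;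
\item[(T2)] $L_{\lambda^w}[w]\prec_{\Sigma_1}L_{\zeta^w}[w]$;
\item[(T3)] $x\le_\infty w$ if and only if $x\in L_{\lambda^w}[w]$;
\item[(T4)] $\lambda^w$ and $\zeta^w$ are $w$-admissible.
\end{itemize}
Fact (T2) says that a $\Sigma_1$ statement with parameters in $L_{\lambda^w}[w]$ holds in one of the two structures if and only if it holds in the other. We use it in both useful directions: $\Sigma_1$ truths go down from $\zeta^w$ to $\lambda^w$, and $\Pi_1$ truths go up from $\lambda^w$ to $\zeta^w$.

\medskip
\emph{For the rest of the paper a real $a$ is fixed}, and $\mathcal R_\alpha=\mathcal P(\omega)\cap L_\alpha[a]$ is the set of reals of $L_\alpha[a]$.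

\section{The first gap}\label{sec:gap}

We need an ordinal $\delta$ with four properties. It should be described by a $\Sigma_1$ statement, so that (T2) prevents it from lying between $\lambda^h$ and $\zeta^h$. New reals should appear at every limit level below it, because $\lambda^h$ may be any such level. The structure $L_\delta[a]$ should satisfy enough set theory to force over. Finally a single real should decode $L_\delta[a]$. The first level at which no new real appears has all four properties.

\begin{lemma}\label{lem:hull}
Let $\beta\ge\omega$ be a limit, let $\vec b$ be a finite tuple from $L_\beta[a]$, and let $N$ be the set of elements definable over $L_\beta[a]$ from $\vec b$. Then $N\prec L_\beta[a]$, and $N$ collapses to $L_{\bar\beta}[a]$ for a countable limit $\bar\beta\le\beta$. Every element of $L_{\bar\beta}[a]$ is definable over $L_{\bar\beta}[a]$ from the image $\vec b'$ of $\vec b$, and every real definable over $L_\beta[a]$ from $\vec b$ lies in $L_{\bar\beta+1}[a]$.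
\end{lemma}

\begin{proof}
If a formula with parameters in $N$ has a witness in $L_\beta[a]$, its least witness is definable from $\vec b$ by (L1). So $N\prec L_\beta[a]$ by the Tarski--Vaught test, and (L2) applies; $\bar\beta$ is countable because $N$ is. A definition of an element of $N$ from $\vec b$ over $L_\beta[a]$ also defines it over $N$, and passes to the collapse. If $x=\{n\in\omega:L_\beta[a]\models\varphi(n,\vec b)\}$, then $x=\{n\in\omega:L_{\bar\beta}[a]\models\varphi(n,\vec b')\}$, because the collapse fixes the natural numbers.
\end{proof}

For $\beta=\omega_1$ the lemma shows that every real in $L_{\omega_1+1}[a]$ lies in a countable level, so $\mathcal R_{\omega_1+1}=\mathcal R_{\omega_1}$. This justifies the next definition.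

\begin{definition}\label{def:delta}
Let $\delta$ be the least limit ordinal $\ge\omega$ with $\mathcal R_{\delta+1}=\mathcal R_\delta$, and let $M=L_\delta[a]$.
\end{definition}

Thus every real definable over $M$ with parameters is in $M$, while by minimality
\begin{itemize}
\item[(New)] for every limit $\beta$ with $\omega\le\beta<\delta$ there is a real in $L_{\beta+1}[a]\setminus L_\beta[a]$.
\end{itemize}
Since $\omega\in L_{\omega+1}[a]\setminus L_\omega[a]$, we have $\delta>\omega$.

\begin{lemma}\label{lem:M}
\begin{itemize}
\item[(a)] Every nonempty $u\in M$ is the image of a map $\omega\to u$ in $M$.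
\item[(b)] Every function $f:\omega\to\delta$ definable over $M$ with parameters is bounded below $\delta$.
\item[(c)] $M\models\mathrm{ZF}^-$.
\item[(d)] Every element of $M$ is definable over $M$ without parameters. In particular $M$ and $\delta$ are countable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We first find, for each $\gamma$ with $\omega\le\gamma<\delta$, a surjection $\omega\to L_\gamma[a]$ in $M$. Write $\gamma=\beta+n$ with $\beta$ a limit. By (New) there is a real $x\notin L_\beta[a]$ definable over $L_\beta[a]$ from some tuple $\vec b$. By Lemma~\ref{lem:hull}, $x\in L_{\bar\beta+1}[a]$, so $\bar\beta=\beta$, and every element of $L_\beta[a]$ is definable over $L_\beta[a]$ from the single tuple $\vec b'$. Let $g_0$ send the code of a formula to the element that it defines from $\vec b'$, and other numbers to $\emptyset$. By (L3), $g_0\in L_{\beta+\omega}[a]$. Given a surjection $g_m:\omega\to L_{\beta+m}[a]$ in $L_{\beta+\omega}[a]$, let $g_{m+1}$ send the code of a pair $(\varphi,\vec\imath\,)$ to $\{v\in L_{\beta+m}[a]:L_{\beta+m}[a]\models\varphi(v,g_m(\vec\imath\,))\}$. It maps onto $L_{\beta+m+1}[a]$ and is defined from $g_m$ and the satisfaction relation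 of $L_{\beta+m}[a]$, so it lies in $L_{\beta+\omega}[a]$ by (L3). As $\delta$ is a limit above $\beta$, we have $\beta+\omega\le\delta$ and $g_n\in M$. Now a nonempty $u\in M$ is a subset of some such $L_\gamma[a]$; change the surjection so that indices of elements outside $u$ go to a fixed element of $u$.

(b) Suppose $f$ is unbounded; we may assume $f(n)\ge\omega$. Let $g_n$ be the least surjection $\omega\to L_{f(n)}[a]$ in $M$. The real $x=\{\langle n,i\rangle:\langle n,i\rangle\notin g_n(i)\}$ is definable over $M$, so $x\in M$. Then $x\in L_{f(n)}[a]$ for some $n$, say $x=g_n(i)$, and $\langle n,i\rangle\in x$ if and only if $\langle n,i\rangle\notin x$, a contradiction.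

(c) Extensionality and Foundation hold in every transitive set; Pairing, Union and Infinity hold because $\delta$ is a limit above $\omega$. For the two schemes let $u\in M$ be nonempty, with a surjection $g:\omega\to u$ in $M$. \emph{Separation:} for a formula $\varphi$ with parameters, the real $x=\{n:M\models\varphi(g(n))\}$ is in $M$, hence so is $\{g(n):n\in x\}=\{v\in u:M\models\varphi(v)\}$. \emph{Collection:} suppose that for each $v\in u$ there is $y\in M$ with $M\models\varphi(v,y)$. Let $f(n)$ be least such that some $y\in L_{f(n)}[a]$ satisfies $M\models\varphi(g(n),y)$. By (b), $f$ is bounded by some $\gamma<\delta$, and $L_\gamma[a]\in M$ contains a witness for each $v\in u$.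

(d) Apply Lemma~\ref{lem:hull} to $\delta$ and the empty tuple. The collapse $L_{\bar\delta}[a]$ is elementarily equivalent to $M$, so it satisfies Infinity and Separation. Hence every real definable over it with parameters belongs to it, that is, $\mathcal R_{\bar\delta+1}=\mathcal R_{\bar\delta}$. By minimality of $\delta$ we get $\bar\delta=\delta$, and the lemma says that every element of $M$ is definable without parameters.
\end{proof}

So $M$ is a countable model of ZF$^-$ in which every set is countable. The reals of $M$ do not form a set in $M$, and $\delta$ behaves over $M$ as $\omega_1$ does over the universe: a definable map from a set of $M$ into $\delta$ is bounded.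

\begin{definition}\label{def:c}
Let $c$ be the set of codes of sentences true in $(M,\in,a)$.
\end{definition}

By (L3), $c\in L_{\delta+\omega}[a]$. The real $c$ is not recursive, since it computes true arithmetic. It also decodes $M$ completely. Call a number a \emph{name} if it codes a formula $\varphi(v)$ with exactly one solution in $M$ and no smaller number codes a formula with the same unique solution. By Lemma~\ref{lem:M}(d) each element of $M$ has exactly one name. The set of names is recursive in $c$, and a formula $\theta$ holds of the elements named by $\varphi_1,\dots,\varphi_n$ if and only if the sentence $\exists v_1\dots v_n\,(\bigwedge_i\varphi_i(v_i)\wedge\theta(v_1,\dots,v_n))$ is in $c$. So a copy of $(M,\in,a)$ with its full satisfaction relation is recursive in $c$. In particular $a\le_Tc$, and the names of ordinals carry a well-order of type $\delta$ recursive in $c$.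

\begin{lemma}[Dichotomy]\label{lem:dich}
Let $h\ge_\infty a$. Either $\lambda^h>\delta$ and $c\le_\infty h$, or $\lambda^h<\zeta^h\le\delta$ and $c\notin L_{\zeta^h}[h]$.
\end{lemma}

\begin{proof}
By (T3), $a\in L_{\lambda^h}[h]$, so (A4) applies to both $L_{\lambda^h}[h]$ and $L_{\zeta^h}[h]$. If $\lambda^h>\delta$, then $\delta+\omega<\lambda^h$ by (A1), so $c\in L_{\delta+\omega}[a]\subseteq L_{\lambda^h}[h]$, and $c\le_\infty h$ by (T3).

Let $\lambda^h\le\delta$, and suppose $\zeta^h>\delta$. The statement ``there are a limit $\beta\ge\omega$ and sets $u=L_\beta[a]$, $v=L_{\beta+1}[a]$ such that every subset of $\omega$ in $v$ is in $u$'' is $\Sigma_1$ in the parameters $a$ and $\omega$, and $\beta=\delta$ witnesses it in $L_{\zeta^h}[h]$. By (T2) it has a witness $\beta<\lambda^h$. Then $\mathcal R_{\beta+1}=\mathcal R_\beta$, so $\delta\le\beta<\lambda^h$, a contradiction. Hence $\zeta^h\le\delta$. If $c$ were in $L_{\zeta^h}[h]$, this set would contain a well-order of type $\delta$ by (A3), and (A2) would give $\delta<\zeta^h$.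
\end{proof}

We call $h\ge_\infty a$ \emph{short} if the second alternative holds.

\section{Conditional coding and rigidity}\label{sec:coding}

We want reals $p$ and $y_k$ with two properties that pull in opposite directions. The real $p$ should single out $y_k$, so that an oracle can tell whether it has the right real in hand. But $y_k$ must not be computable from $p$, even with the help of $a$ and all other $y_l$, or the chain $(d_q)$ would collapse. The solution is to let $p$ make only conditional statements about $y_k$, one for each pair of reals $z,z'$ of $M$: \emph{if} a certain finite quantity that depends on $y_k$ takes the same value at $z$ and $z'$, \emph{then} $y_k$ begins with a certain string. Someone who knows only $p$ cannot tell which premises are true.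

Number the binary strings by length and then lexicographically: $\ulcorner\emptyset\urcorner=0$, $\ulcorner0\urcorner=1$, $\ulcorner1\urcorner=2$, $\ulcorner00\urcorner=3$, and so on. For $z\in2^\omega$ let
\[A_z=\{\ulcorner z{\restriction}n\urcorner:n<\omega\}.\]
Each $A_z$ is infinite, and $A_z\cap A_{z'}$ is finite for $z\ne z'$. Hence $A_z$ has infinitely many elements outside any finite union of sets $A_{z'}$ with $z'\neq z$; we refer to this as \emph{almost disjointness}. For $k\in\omega$ and reals $z\ne z'$ let $z_0,z_1$ be $z,z'$ in lexicographic order, and put
\[A^k_{z,z'}=A_u,\qquad u=0^k{}^\frown1^\frown(z_0\oplus z_1).\]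
The real $u$ determines $k$ and $\{z,z'\}$, so the sets $A^k_{z,z'}$ attached to distinct pairs $(k,\{z,z'\})$ are almost disjoint as well. Fix a recursive function $\mathrm{str}:\omega\to2^{<\omega}$ that takes every value infinitely often.

\begin{definition}\label{def:obey}
Let $p,y$ be reals, $k\in\omega$, and $\mathcal X$ a set of reals. We say that $y$ \emph{obeys $(p,k)$ on $\mathcal X$} if
\begin{itemize}
\item[(O1)] $y\cap A_z$ is finite for every $z\in\mathcal X$;
\item[(O2)] whenever $z\ne z'$ are in $\mathcal X$ and $|y\cap A_z|=|y\cap A_{z'}|=m$, the set $p\cap A^k_{z,z'}$ is finite and $\mathrm{str}(|p\cap A^k_{z,z'}|)=y{\restriction}m$.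
\end{itemize}
The number $|y\cap A_z|$ is the \emph{count} of $y$ at $z$.
\end{definition}

Obeying on $\mathcal X$ implies obeying on every subset of $\mathcal X$. The statement ``$y$ obeys $(p,k)$ on $\{z,z'\}$'' is arithmetical in $y,p,k,z,z'$, and $y$ obeys on $\mathcal X$ if and only if it obeys on $\{z,z'\}$ for all $z,z'\in\mathcal X$.

\begin{example}[One pair]\label{ex:pair}
Let $z=000\cdots$ and $z'=111\cdots$, so $A_z=\{0,1,3,7,\dots\}$ and $A_{z'}=\{0,2,6,14,\dots\}$. Suppose $p\cap A^k_{z,z'}$ has $n$ elements, where $\mathrm{str}(n)$ is the string $0$ of length one. Then $p$ says: if the counts of $y$ at $z$ and $z'$ agree, then both are $1$ and $0\notin y$. The real $\{1,2\}$ has counts $1,1$ and omits $0$; it obeys $(p,k)$ on $\{z,z'\}$. The real $\{0\}$ has counts $1,1$ and contains $0$; it does not obey. The real $\{1,2,3,6\}$ has counts $2,2$ and does not obey, since the string has the wrong length. The real $\{0,1\}$ has counts $2,1$ and obeys vacuously. So the pair does not reveal whether $0\in y$: the statement made by $p$ can be evaded by unbalancing the counts.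
\end{example}

Two reals that both fail to evade the same pair must agree.

\begin{lemma}\label{lem:two}
Let $y$ and $y'$ obey $(p,k)$ on $\{z,w\}$, $z\ne w$. If $|y\cap A_z|=|y\cap A_w|=m$ and $|y'\cap A_z|=|y'\cap A_w|=m'$, then $m=m'$ and $y{\restriction}m=y'{\restriction}m$.
\end{lemma}

\begin{proof}
Both $y{\restriction}m$ and $y'{\restriction}m'$ equal $\mathrm{str}(|p\cap A^k_{z,w}|)$.
\end{proof}

\begin{example}[Rigidity by pigeonhole]\label{ex:pigeon}
Suppose $y$ and $y'$ obey $(p,k)$ on $\mathcal X$, and for each $j$ uncountably many $z\in\mathcal X$ have $|y\cap A_z|>j$. The map $z\mapsto(|y\cap A_z|,|y'\cap A_z|)$ has countable range, so for each $j$ it takes the same value $(m,m')$, with $m>j$, at two distinct reals. By Lemma~\ref{lem:two}, $y$ and $y'$ agree at $j$. Hence $y=y'$.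
\end{example}

Our sets of reals are countable, and there will be impostors; we only need that a short oracle does not compute one. The substitute for the pigeonhole principle is (T2): a pair of counts that occurs at a real of $L_{\zeta^h}[a]\setminus L_{\lambda^h}[a]$ occurs already at a real of $L_{\lambda^h}[a]$. The next proposition lists what the forcing will provide; it is proved in Sections~\ref{sec:forcing}--\ref{sec:indep}.

\begin{proposition}\label{prop:family}
There are reals $p$ and $y_k$ $(k<\omega)$ such that for all $k$:
\begin{itemize}
\item[(a)] $y_k$ obeys $(p,k)$ on $\mathcal R_\delta$;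
\item[(b)] for each infinite set $\mathcal X\in M$ of reals and each $j$ there is $z\in\mathcal X$ with $|y_k\cap A_z|>j$;
\item[(c)] $y_k\not\le_\infty a_k$, where $a_k=a\oplus p\oplus\{\langle l,n\rangle:l\ne k,\ n\in y_l\}$;
\item[(d)] $b\le_Tc$, where $b=a\oplus p\oplus\{\langle l,n\rangle:n\in y_l\}$.
\end{itemize}
\end{proposition}

In the rest of this section and in Section~\ref{sec:cut}, $p$ and $y_k$ are fixed as in the proposition.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $h$ be short and let $p,y_k,y'\le_\infty h$. If $y'$ obeys $(p,k)$ on $\mathcal R_{\lambda^h}$, then $y'=y_k$.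
\end{lemma}

\begin{proof}
Write $\mu=\lambda^h$, $\zeta=\zeta^h$, $y=y_k$, so $\mu<\zeta\le\delta$, and $a,p,y,y'\in L_\mu[h]$ by (T3). Fix $j\in\omega$; we show that $y$ and $y'$ agree at $j$.

\emph{The hypothesis goes up.} It says that for all $\alpha$ and $u$, if $u=L_\alpha[a]$, then $y'$ obeys $(p,k)$ on $\{z,z'\}$ for all reals $z,z'\in u$. By (A4) the premise is $\Sigma_1$, and by (A3) the conclusion is $\Delta_0$. So the hypothesis is a $\Pi_1$ statement true in $L_\mu[h]$, with parameters $a,p,y',V_\omega$. By (T2) it is true in $L_\zeta[h]$: the real $y'$ obeys $(p,k)$ on $\mathcal R_\zeta$. Since $\zeta\le\delta$, so does $y$, by Proposition~\ref{prop:family}(a).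

\emph{A new real with large count.} As $\mu$ is a limit below $\delta$, (New) gives a real $z_0\in L_{\mu+1}[a]\setminus L_\mu[a]$. Let $\mathcal X$ be the set of reals that differ from $z_0$ in finitely many places. It is an infinite set in $M$. Its elements are definable over $L_\mu[a]$ with parameters, as $z_0$ is, and none is in $L_\mu[a]$, because $\mathcal R_\mu$ is closed under finite changes. Since $\zeta$ is a limit above $\mu$, we get $\mathcal X\subseteq\mathcal R_\zeta\setminus\mathcal R_\mu$. By Proposition~\ref{prop:family}(b) there is $z\in\mathcal X$ with $|y\cap A_z|>j$. The counts $m=|y\cap A_z|$ and $m'=|y'\cap A_z|$ are finite by (O1) on $\mathcal R_\zeta$.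

\emph{The counts go down.} The statement ``there are $\alpha$, $u=L_\alpha[a]$ and a real $w\in u$ with $|y\cap A_w|=m$ and $|y'\cap A_w|=m'$'' is $\Sigma_1$ with parameters in $L_\mu[h]$, and $z$ witnesses it in $L_\zeta[h]$. By (T2) there is such a $w$ in $\mathcal R_\mu$, and $w\ne z$ since $z\notin\mathcal R_\mu$. Both $y$ and $y'$ obey $(p,k)$ on $\{z,w\}\subseteq\mathcal R_\zeta$, so Lemma~\ref{lem:two} gives $y{\restriction}m=y'{\restriction}m$ with $m>j$.
\end{proof}

The hypothesis $y_k\le_\infty h$ is used in the last step, where $y_k$ must be a parameter in $L_\mu[h]$. The lemma says nothing about the indices $k$ with $y_k\not\le_\infty h$, and the next section has to do without them.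

\section{A minimal upper bound defines its cut}\label{sec:cut}

For $q\in\mathbb Q$ define
\[Y_q=\{\langle k,n\rangle:q_k<q,\ n\in y_k\},\qquad d_q=a\oplus p\oplus Y_q .\]

\begin{lemma}\label{lem:chain}
If $q<q'$, then $d_q<_\infty d_{q'}\le_Tb\le_T c$.
\end{lemma}

\begin{proof}
The sets $\{k:q_k<q\}$ are recursive, so $d_q\le_Td_{q'}\le_Tb$. Let $k$ be the index with $q_k=q$. Then $y_k\le_Td_{q'}$, while $d_q\le_Ta_k$ because $Y_q$ involves only $y_l$ with $q_l<q_k$. If $d_{q'}\le_\infty d_q$, then $y_k\le_\infty a_k$, contrary to Proposition~\ref{prop:family}(c).
\end{proof}

Let $h$ be a short upper bound of $D_r$. How could $h$ locate $r$? A first attempt is to collect the rationals $q$ for which $h$ computes a real that looks like $Y_q$. This set contains all $q<r$, but it may be larger: $h$ may compute some $d_q$ with $q>r$, or impostors for the $y_k$ with $q_k>r$. What distinguishes the two sides of the cut is that below $r$ there is a candidate that is strictly weaker than $h$, whereas above $r$ every candidate is itself an upper bound of $D_r$ and so, if $h$ is minimal, computes $h$.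

\begin{definition}\label{def:system}
Let $h$ be short with $p\le_\infty h$. For $q\in\mathbb Q$, a \emph{$q$-system for $h$} is a real $X\le_\infty h$ such that $X^{[k]}$ obeys $(p,k)$ on $\mathcal R_{\lambda^h}$ for every $k$ with $q_k<q$. Let
\[S_h=\{q\in\mathbb Q:\text{there is a $q$-system $X$ for $h$ with }h\not\le_\infty a\oplus p\oplus X\}.\]
\end{definition}

\begin{lemma}\label{lem:Sdef}
Let $h$ be short with $p\le_\infty h$. Then $\{k:q_k\in S_h\}\in L_{\zeta^h}[h]$.
\end{lemma}

\begin{proof}
Let $\mu=\lambda^h$. It suffices to define the set over $L_\mu[h]$ with parameters, for then it lies in $L_{\mu+1}[h]\subseteq L_{\zeta^h}[h]$. By (T3) the quantifier ``there is $X\le_\infty h$'' ranges over the reals of $L_\mu[h]$. By (A4) the class $\mathcal R_\mu$ is definable over $L_\mu[h]$, so by (A3) the relation ``$X$ is a $q_k$-system'' is definable in $X$ and $k$. It remains to define ``$h\le_\infty w$'' for reals $w\in L_\mu[h]$. We claim that it holds if and only if, for some $e$, $L_\mu[h]$ contains a sequence of configurations that begins with the initial configuration of $P_e^w$, follows the successor and limit rules, and ends in the halting state with output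 $h$. Such a sequence is an actual computation, since the rules are $\Delta_0$. Conversely, a halting computation with oracle $w\le_\infty h$ has length below $\lambda^w\le\mu$ by (T1), and its sequence of configurations is in $L_\mu[h]$ by (A1).
\end{proof}

\begin{lemma}\label{lem:Scut}
Let $h$ be short, and let $r$ be a real number such that $d_q\le_\infty h$ for all rationals $q<r$.
\begin{itemize}
\item[(a)] Every rational $q<r$ is in $S_h$.
\item[(b)] If $q\ge r$ and $X$ is a $q$-system for $h$, then $d_{q'}\le_Ta\oplus p\oplus X$ for every rational $q'\le r$.
\end{itemize}
\end{lemma}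

\begin{proof}
(a) We have $Y_q\le_\infty h$, and for $q_k<q$ the column $Y_q^{[k]}=y_k$ obeys $(p,k)$ on $\mathcal R_{\lambda^h}\subseteq\mathcal R_\delta$. So $Y_q$ is a $q$-system. For a rational $q'$ with $q<q'<r$ we have $d_{q'}\le_\infty h$ and $d_{q'}\not\le_\infty d_q$, so $h\not\le_\infty d_q=a\oplus p\oplus Y_q$.

(b) Let $q_k<r$. Then $y_k\le_Td_{q''}\le_\infty h$ for any rational $q''$ strictly between $q_k$ and $r$; also $X^{[k]}\le_\infty h$, and $X^{[k]}$ obeys $(p,k)$ on $\mathcal R_{\lambda^h}$ since $q_k<q$. By Lemma~\ref{lem:rigid}, $X^{[k]}=y_k$. Hence $Y_{q'}$ is the restriction of $X$ to the columns in the recursive set $\{k:q_k<q'\}$.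
\end{proof}

\begin{example}[A rational cut]\label{ex:rational}
Let $h=d_t$ with $t$ rational. Then $h$ is short: otherwise $d_{t+1}\le_Tc\le_\infty d_t$ by Lemmas~\ref{lem:chain} and~\ref{lem:dich}. Apply Lemma~\ref{lem:Scut} with $r=t$. Part (a) puts every $q<t$ into $S_h$. For $q\ge t$, part (b) with $q'=t$ shows that $h\le_Ta\oplus p\oplus X$ for every $q$-system $X$, so $q\notin S_h$. Thus $S_h=\{q:q<t\}$: the oracle $d_t$ finds its own position in the chain. No contradiction arises, because the cut of a rational is recursive. If $r<t$ is irrational, $d_t$ is an upper bound of $D_r$ that is not minimal, and $S_h$ is not the cut of $r$.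
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:family}]
By definition $a\le_Td_q$, and the chain is strictly increasing by Lemma~\ref{lem:chain}. Let $r$ be irrational with $c\le_TC_r$. Every $[d_q]_\infty$ with $q>r$ is an upper bound of $D_r$. Suppose that $[h]_\infty$ is a minimal upper bound. Then $a,p\le_\infty h$, and Lemma~\ref{lem:dich} leaves two cases.

\emph{Case 1: $c\le_\infty h$.} Choose rationals $r<q<q'$. Then $d_q<_\infty d_{q'}\le_Tc\le_\infty h$, so $[d_q]_\infty$ is an upper bound of $D_r$ strictly below $[h]_\infty$, contrary to minimality.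

\emph{Case 2: $h$ is short.} We show that $S_h=\{q\in\mathbb Q:q<r\}$. Every $q<r$ is in $S_h$ by Lemma~\ref{lem:Scut}(a). Let $q>r$ and let $X$ be any $q$-system for $h$. By Lemma~\ref{lem:Scut}(b), $[a\oplus p\oplus X]_\infty$ is an upper bound of $D_r$, and it is $\le[h]_\infty$ because $a,p,X\le_\infty h$. By minimality it is not strictly below $[h]_\infty$, so $h\le_\infty a\oplus p\oplus X$. Hence $q\notin S_h$. As $r$ is irrational, every rational is covered. By Lemma~\ref{lem:Sdef}, $C_r=\{k:q_k\in S_h\}\in L_{\zeta^h}[h]$. Since $c\le_TC_r$, (A3) gives $c\in L_{\zeta^h}[h]$, contrary to Lemma~\ref{lem:dich}.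

So no upper bound of $D_r$ is minimal. It remains to find many such $r$. For a real $x$ let $r_x=\sum_n(c\oplus x)(n)\,2^{-n-1}$. The sequence $c\oplus x$ is not eventually periodic, since otherwise it, and with it $c$, would be recursive. So $r_x$ is an irrational in $(0,1)$ with binary expansion $c\oplus x$, and $x\mapsto r_x$ is injective because irrationals have unique expansions. The cut computes the expansion: if the first $n$ digits give the dyadic rational $t$, the next digit is $1$ exactly when $t+2^{-n-1}<r_x$, which $C_{r_x}$ decides. Hence $c\le_Tc\oplus x\le_TC_{r_x}$. Finally, if $r<r'$, a rational $q$ between them gives $[d_q]_\infty\in D_{r'}\setminus D_r$, because $q\mapsto[d_q]_\infty$ is strictly increasing. So the sets $D_{r_x}$ are $2^{\aleph_0}$ pairwise distinct sets.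
\end{proof}

\section{The forcing}\label{sec:forcing}

We turn to Proposition~\ref{prop:family}. To make $y_k\cap A_z$ finite, a finite approximation to $y_k$ is paired with a finite set $H_k$ of reals $z$ for which we promise to put no further element of $A_z$ into $y_k$. Once $z$ and $z'$ are both in $H_k$, their counts are frozen; we also freeze $p$ on $A^k_{z,z'}$, and so (O2) for this pair must already be satisfied by the finite approximations. For a string $\sigma$ and a set $A\subseteq\omega$ write $|\sigma\cap A|=|\{i<|\sigma|:\sigma(i)=1,\ i\in A\}|$; the \emph{count} of $\sigma$ at $z$ is $|\sigma\cap A_z|\le|\sigma|$.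

\begin{definition}\label{def:forcing}
A \emph{condition} is a triple $s=(\sigma,\pi,H)$, where $\sigma=(\sigma_k)_{k<\omega}$ with $\sigma_k\in2^{<\omega}$, $\pi\in2^{<\omega}$, and $H=(H_k)_{k<\omega}$ with $H_k$ a finite subset of $\mathcal R_\delta$, such that all but finitely many $\sigma_k$ and $H_k$ are empty and, for all $k$ and all $z\ne z'$ in $H_k$,
\begin{equation}\label{eq:star}
|\sigma_k\cap A_z|=|\sigma_k\cap A_{z'}|=m\quad\text{implies}\quad\mathrm{str}(|\pi\cap A^k_{z,z'}|)=\sigma_k{\restriction}m.\tag{$*$}
\end{equation}
We write $\sigma^s_k,\pi^s,H^s_k$ for the components of $s$. Put $t\le s$ if, for all $k$,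
\begin{itemize}
\item $\sigma^t_k\supseteq\sigma^s_k$, $\pi^t\supseteq\pi^s$ and $H^t_k\supseteq H^s_k$;
\item if $i\ge|\sigma^s_k|$ and $\sigma^t_k(i)=1$, then $i\notin A_z$ for all $z\in H^s_k$;
\item if $i\ge|\pi^s|$ and $\pi^t(i)=1$, then $i\notin A^k_{z,z'}$ for all $z\ne z'$ in $H^s_k$.
\end{itemize}
The \emph{stem} of $s$ is $(\sigma,\pi)$, and $\mathbb B$ is the collection of all conditions.
\end{definition}

The relation $\le$ is transitive: if $u\le t\le s$, a new $1$ of $u$ relative to $s$ is either a new $1$ of $t$ relative to $s$ or a new $1$ of $u$ relative to $t$, and the promises of $t$ include those of $s$. If $t\le s$, then $|\sigma_k^t\cap A_z|=|\sigma_k^s\cap A_z|$ for $z\in H_k^s$, and $|\pi^t\cap A^k_{z,z'}|=|\pi^s\cap A^k_{z,z'}|$ for $z\neq z'$ in $H^s_k$. Extending $\sigma_k$ or $\pi$ by zeros changes no count and no string $\sigma_k{\restriction}m$ with $m\le|\sigma_k|$, so it gives a condition below the given one. Conditions are elements of $M$, and $\mathbb B$ and $\le$ are definable over $M$. Since the reals of $M$ are not a set in $M$, $\mathbb B$ is a proper class of $M$; the stems, however, form a set in $M$.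

Three lemmas contain all the combinatorics. The first adds promises while evading \eqref{eq:star}, as in Example~\ref{ex:pair}.

\begin{lemma}[New promises]\label{lem:E}
Let $s\in\mathbb B$, $k,N\in\omega$, and let $z^1,\dots,z^l$ be distinct elements of $\mathcal R_\delta\setminus H^s_k$. There is $t\le s$ that differs from $s$ only in $\sigma_k$ and $H_k$, such that $H^t_k=H^s_k\cup\{z^1,\dots,z^l\}$ and the count of $\sigma^t_k$ at each $z^i$ is greater than $N$ and different from its count at every other member of $H^t_k$.
\end{lemma}

\begin{proof}
Extend $\sigma_k^s$ in $l$ steps. In step $i$ put $1$ only at positions in $A_{z^i}$ outside all $A_z$ $(z\in H^s_k)$ and all $A_{z^j}$ $(j\ne i)$, of which there are infinitely many by almost disjointness, and continue until the count at $z^i$ exceeds $N$, the counts at all $z\in H^s_k$, and the counts at $z^1,\dots,z^{i-1}$. Step $i$ changes only the count at $z^i$, so the final string $\sigma^t_k$ has the required counts. For a pair from $H^s_k$ with common count $m$ nothing has changed: $m\le|\sigma^s_k|$, so $\sigma^t_k{\restriction}m=\sigma_k^s{\restriction}m$. Every other pair from $H^t_k$ has different counts. So \eqref{eq:star}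 holds, and $t\le s$.
\end{proof}

The second lemma will tame the size of $\mathbb B$. Here the strings $\sigma_k$ are kept, and \eqref{eq:star} is met by writing the required statements into $\pi$; this is where we use that $\mathrm{str}$ repeats its values. Conditions are \emph{compatible} if they have a common extension.

\begin{lemma}[Same stem]\label{lem:C}
Conditions with the same stem are compatible.
\end{lemma}

\begin{proof}
Let $s,t$ have stem $(\sigma,\pi)$, and let $H_k=H_k^s\cup H^t_k$. Consider the finitely many pairs $(k,\{z,z'\})$ with $z\ne z'$ in $H_k$. If $\{z,z'\}$ is contained in neither $H^s_k$ nor $H^t_k$, we call $(k,\{z,z'\})$ a \emph{cross pair}. Go through the cross pairs for which $\sigma_k$ has the same count $m$ at $z$ and $z'$. For each, extend the current $\pi$ by putting $1$ only at positions in $A^k_{z,z'}$ outside the sets $A^l_{w,w'}$ of all the other pairs. By almost disjointness the number $|\pi\cap A^k_{z,z'}|$ can be raised to any larger value without changing the corresponding number for another pair; raise it to some $n$ with $\mathrm{str}(n)=\sigma_k{\restriction}m$. Let $\pi'$ be the final string and $u=(\sigma,\pi',H)$. Condition \eqref{eq:star}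 holds for cross pairs by construction, and for pairs within $H^s_k$ or within $H^t_k$ because their numbers are unchanged. The new $1$s of $\pi'$ avoid the sets attached to pairs within $H^s_k$ or $H^t_k$, so $u\le s$ and $u\le t$.
\end{proof}

The third lemma expresses that $p$ and the $y_l$ with $l\ne k$ learn nothing about $y_k$. Write $s\sim_ks'$ if $s$ and $s'$ differ at most in $\sigma_k$, that is, $\pi^s=\pi^{s'}$, $H^s=H^{s'}$ and $\sigma^s_l=\sigma^{s'}_l$ for $l\ne k$. Given $u\le s$, we want to copy everything in $u$ except $\sigma_k^u$ to an extension of $s'$. The obstacle is that $\pi^u$ may record, at a pair of new members of $H_k^u$, a string that contradicts $\sigma^{s'}_k$. Unbalancing the counts makes that record void.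

\begin{lemma}[Transfer]\label{lem:B}
If $s\sim_ks'$ and $u\le s$, there is $u'\le s'$ with $u\sim_ku'$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:E} to $s'$, $k$ and the reals in $H^u_k\setminus H^s_k$, and let $\sigma'\supseteq\sigma_k^{s'}$ be the resulting string. Let $u'$ be $u$ with $\sigma^u_k$ replaced by $\sigma'$. We check \eqref{eq:star} for $u'$. For $l\ne k$ it is the same statement as for $u$. A pair from $H^u_k$ with a member outside $H^s_k$ has different counts under $\sigma'$. Let $z\ne z'$ be in $H^s_k=H^{s'}_k$ with common count $m$ under $\sigma'$. These are also the counts under $\sigma^{s'}_k$, so $\mathrm{str}(|\pi^{s'}\cap A^k_{z,z'}|)=\sigma^{s'}_k{\restriction}m=\sigma'{\restriction}m$ by \eqref{eq:star} for $s'$; and $|\pi^u\cap A^k_{z,z'}|=|\pi^s\cap A^k_{z,z'}|=|\pi^{s'}\cap A^k_{z,z'}|$ because $u\le s$ and $\pi^s=\pi^{s'}$. So $u'$ is a condition. The requirements for $u'\le s'$ that concern $\pi$, $H$ and $\sigma_l$ $(l\ne k)$ are those for $u\le s$, and the new $1$s of $\sigma'$ avoid $A_z$ for $z\in H^{s'}_k$ by Lemma~\ref{lem:E}.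
\end{proof}

A collection $\mathcal O\subseteq\mathbb B$ is \emph{dense} if every condition has an extension in $\mathcal O$, and \emph{predense} if every condition is compatible with a member of $\mathcal O$. A \emph{filter} is a nonempty upward closed $G\subseteq\mathbb B$ in which any two members have a common extension in $G$. A filter is \emph{generic} if it meets every dense class definable over $M$ with parameters. There are only countably many such classes, so below any condition a descending sequence meets them all: every condition belongs to a generic filter. A generic $G$ meets every predense set $Z\in M$, since the class of conditions below some member of $Z$ is dense and definable. Let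
\[p^G=\bigcup_{s\in G}\pi^s,\qquad y^G_k=\bigcup_{s\in G}\sigma^s_k .\]
These are total functions on $\omega$, that is, reals, because extension by zeros shows that the conditions with $|\pi^s|>n$, or with $|\sigma^s_k|>n$, are dense.

\begin{lemma}\label{lem:generic}
If $G$ is generic, then $p=p^G$ and $y_k=y_k^G$ satisfy (a) and (b) of Proposition~\ref{prop:family}.
\end{lemma}

\begin{proof}
Let $s\in G$ and $z\in H^s_k$. If $i\in y_k$ and $i\ge|\sigma^s_k|$, then $\sigma^t_k(i)=1$ for some $t\in G$, which we may take below $s$; so $i\notin A_z$. Hence $|y_k\cap A_z|=|\sigma^s_k\cap A_z|$. The same argument with $\pi$ in place of $\sigma_k$ gives $|p\cap A^k_{z,z'}|=|\pi^s\cap A^k_{z,z'}|$ for $z\ne z'$ in $H^s_k$.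

By Lemma~\ref{lem:E}, for all $z,z'\in\mathcal R_\delta$ the class of $s$ with $z,z'\in H^s_k$ is dense. Taking such an $s$ in $G$, we get (O1) from the first equation, and (O2) from both equations and \eqref{eq:star}, since $\sigma^s_k{\restriction}m=y_k{\restriction}m$. For (b), the class of $t$ such that $|\sigma^t_k\cap A_z|>j$ for some $z\in\mathcal X\cap H^t_k$ is dense: given $s$, apply Lemma~\ref{lem:E} with $N=j$ to some $z\in\mathcal X\setminus H^s_k$.
\end{proof}

\section{The forcing relation for infinitary formulas}\label{sec:relation}

The state of an ITTM at a stage $\gamma<\delta$, run on an oracle made from the generic reals, is described by a propositional formula with countable conjunctions. We need a forcing relation for such formulas that is definable over $M$. The familiar recursive clause ``$s$ forces $\neg\psi$ if no $t\le s$ forces $\psi$'' does not define one: it quantifies over the proper class $\mathbb B$ at every step of a transfinite recursion, and ZF$^-$ only permits recursions whose values are sets. Lemma~\ref{lem:C} allows us to replace dense classes by predense sets.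

\begin{lemma}\label{lem:Z}
For a dense class $\mathcal O$ definable over $M$, let $Z(\mathcal O)$ consist of those $s\in\mathcal O$ that are least among the members of $\mathcal O$ with the same stem. Then $Z(\mathcal O)$ is a predense subset of $\mathcal O$ and $Z(\mathcal O)\in M$. If $\mathcal O_i$ depends definably on a parameter $i$, then so does $Z(\mathcal O_i)$.
\end{lemma}

\begin{proof}
The set $Z(\mathcal O)$ is the image, under a definable map, of a definable subset of the set of stems, so it is in $M$ by Separation and Replacement; the definition is uniform in parameters. Given $t$, take $t'\le t$ in $\mathcal O$. The member of $Z(\mathcal O)$ with the stem of $t'$ is compatible with $t'$ by Lemma~\ref{lem:C}, hence with $t$.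
\end{proof}

Let $\mathcal L$ be the class of formulas in $M$ built from the atoms ``$n\in p$'' and ``$n\in y_k$'' $(n,k\in\omega)$ by negation and by conjunctions $\bigwedge_{i<\omega}\psi_i$ of sequences $(\psi_i)_{i<\omega}\in M$. Finite conjunctions (repeat a conjunct), disjunctions, $\leftrightarrow$, and the constants $\bot=(0\in p)\wedge\neg(0\in p)$ and $\top=\neg\bot$ are abbreviations. A conjunction or disjunction indexed by a nonempty set $u\in M$ is rewritten with the least surjection $\omega\to u$, which exists by Lemma~\ref{lem:M}(a); an empty disjunction is $\bot$. For generic $G$ we write $G\models\psi$ if $\psi$ is true when the atoms are evaluated by $p^G$ and $y^G_k$. If $x$ is one of the symbols $p$, $y_k$, then $x^s$ denotes $\pi^s$, respectively $\sigma^s_k$.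

By recursion on $\psi\in\mathcal L$ we define sets $Z^+_\psi,Z^-_\psi\in M$ of conditions such that
\begin{equation}\label{eq:decide}
Z^+_\psi\cup Z^-_\psi\text{ is predense; each member of }Z^+_\psi\text{ is incompatible with each member of }Z^-_\psi .\tag{$\dagger$}
\end{equation}
\begin{itemize}
\item \emph{Atom ``$n\in x$''.} Let $\mathcal O$ be the dense class of $s$ with $|x^s|>n$. Let $Z^+_\psi$ and $Z^-_\psi$ consist of the $s\in Z(\mathcal O)$ with $x^s(n)=1$, respectively $x^s(n)=0$. Strings that disagree have no common extension, so \eqref{eq:decide} holds.
\item \emph{Negation.} $Z^+_{\neg\psi}=Z^-_\psi$ and $Z^-_{\neg\psi}=Z^+_\psi$.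
\item \emph{Conjunction $\psi=\bigwedge_i\psi_i$.} Let $U=\bigcup_iZ^-_{\psi_i}$. Let $\mathcal O^-$ be the class of conditions below some member of $U$, and $\mathcal O^+$ the class of conditions incompatible with all members of $U$. The class $\mathcal O=\mathcal O^+\cup\mathcal O^-$ is dense: a condition outside $\mathcal O^+$ has a common extension with some member of $U$, and this extension is in $\mathcal O^-$. Put $Z^\pm_\psi=Z(\mathcal O)\cap\mathcal O^\pm$. A common extension of $s\in\mathcal O^+$ and $t\in\mathcal O^-$ would be a common extension of $s$ and a member of $U$, so \eqref{eq:decide} holds.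
\end{itemize}
At each step the new pair of sets is obtained by a fixed definition from the sequence of pairs for the immediate subformulas. So this is a legitimate recursion in ZF$^-$, and $\psi\mapsto(Z^+_\psi,Z^-_\psi)$ is definable over $M$.

\begin{lemma}\label{lem:truth}
For generic $G$ and $\psi\in\mathcal L$: $G\models\psi$ iff $G\cap Z^+_\psi\ne\emptyset$ iff $G\cap Z^-_\psi=\emptyset$.
\end{lemma}

\begin{proof}
By \eqref{eq:decide}, $G$ meets exactly one of $Z^+_\psi$, $Z^-_\psi$. So it suffices to show by induction that $G\models\psi$ when $G$ meets $Z^+_\psi$ and $G\not\models\psi$ when $G$ meets $Z^-_\psi$. For an atom, a member $s$ of $G$ in either set has $x^s(n)$ equal to the value of the generic real at $n$. For a negation the two assertions are interchanged. Let $\psi=\bigwedge_i\psi_i$. If $s\in G\cap Z^+_\psi$, then $s$ is incompatible with all members of $U$, so $G\cap Z^-_{\psi_i}=\emptyset$, and $G\models\psi_i$, for all $i$. If $s\in G\cap Z^-_\psi$, then $s\le u$ for some $i$ and $u\in Z^-_{\psi_i}$; then $u\in G$ and $G\not\models\psi_i$.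
\end{proof}

Define $s\Vdash\psi$ if $s$ is incompatible with every member of $Z^-_\psi$. This relation is definable over $M$, and $t\le s\Vdash\psi$ implies $t\Vdash\psi$.

\begin{lemma}\label{lem:F}
\begin{itemize}
\item[(F1)] For generic $G$: $G\models\psi$ iff some $s\in G$ has $s\Vdash\psi$.
\item[(F2)] $s\Vdash\psi$ iff $G\models\psi$ for all generic $G\ni s$.
\item[(F3)] $s\Vdash\neg\psi$ iff no $t\le s$ forces $\psi$; $s\Vdash\bigwedge_i\psi_i$ iff $s\Vdash\psi_i$ for all $i$; and $s\Vdash n\in x$ iff no $t\le s$ has $x^t(n)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) If $G\models\psi$, then $G$ meets $Z^+_\psi$, whose members force $\psi$ by \eqref{eq:decide}. If $s\in G$ forces $\psi$, then $G\cap Z^-_\psi=\emptyset$, so $G\models\psi$.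

(F2) One direction is (F1). If $s\not\Vdash\psi$, take a common extension of $s$ and some $u\in Z^-_\psi$, and a generic $G$ containing it; then $s,u\in G$ and $G\not\models\psi$.

(F3) If $t\le s$ forces $\psi$, a generic $G\ni t$ contains $s$ and has $G\models\psi$, so $s\not\Vdash\neg\psi$ by (F2). If $s\not\Vdash\neg\psi$, then some generic $G\ni s$ has $G\models\psi$, some $s'\in G$ forces $\psi$, and a common extension of $s$ and $s'$ forces $\psi$. The clause for conjunctions is immediate from (F2). For atoms: if $t\le s$ has $x^t(n)=0$, a generic $G\ni t$ contains $s$ and falsifies the atom. If $s$ does not force the atom, some generic $G\ni s$ falsifies it, some $s'\in G$ has $x^{s'}(n)=0$, and so does a common extension of $s$ and $s'$.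
\end{proof}

\begin{lemma}[Symmetry]\label{lem:sym}
If $\psi\in\mathcal L$ contains no atom ``$n\in y_k$'' and $s\sim_ks'$, then $s\Vdash\psi$ iff $s'\Vdash\psi$.
\end{lemma}

\begin{proof}
We use induction on $\psi$, for all pairs $s\sim_ks'$ at once. Since $\sim_k$ is symmetric, it suffices to show that $s\not\Vdash\psi$ implies $s'\not\Vdash\psi$. Let $\psi$ be ``$n\in x$'' with $x\ne y_k$. By (F3) some $u\le s$ has $x^u(n)=0$. Lemma~\ref{lem:B} gives $u'\le s'$ with $u\sim_ku'$; then $x^{u'}=x^u$, so $s'\not\Vdash\psi$. Let $\psi=\neg\varphi$. By (F3) some $u\le s$ forces $\varphi$; take $u'\le s'$ with $u\sim_ku'$; by induction $u'\Vdash\varphi$, so $s'\not\Vdash\neg\varphi$. For a conjunction, $s$ fails to force some conjunct, hence so does $s'$.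
\end{proof}

\section{Independence of the generic reals}\label{sec:indep}

Fix $k$ and a program $P_e$. For generic $G$ let $a_k^G$ be the real $a_k$ of Proposition~\ref{prop:family}(c) formed from $p^G$ and the $y_l^G$. If $P_e^{a_k^G}$ outputs $y_k^G$ at a stage below $\delta$, Lemma~\ref{lem:sym} will give a contradiction. The work lies in showing that the machine cannot halt at a later stage, where $\mathcal L$ no longer describes it.

\subsection*{Describing the computation}
Index the cells by pairs $i=(\tau,n)$, where $\tau$ ranges over the finite set $T$ of tapes. We let the machine run on after halting: in the halting state a successor step changes nothing, and the state at later limits is again the halting state. Then tape contents and state are constant after halting. By recursion on $\gamma<\delta$ in $M$ we define formulas $\mathrm{Cell}_{\gamma,i}$, $\mathrm{Head}_{\gamma,n}$ and $\mathrm{State}_{\gamma,\mathsf q}$ of $\mathcal L$, with no atom ``$n\in y_k$'', which express that at stage $\gamma$ cell $i$ holds $1$, the head is at position $n$, and the state is $\mathsf q$.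
\begin{itemize}
\item \emph{Stage $0$.} A cell of the oracle tape that holds a bit of $p$ or of $y_l$ $(l\ne k)$ is described by the corresponding atom. All other formulas are $\top$ or $\bot$; for the bits of $a$ this uses $a\in M$.
\item \emph{Stage $\gamma+1$.} For $v\in2^T$ let $\Xi_\gamma(\mathsf q,n,v)$ be the conjunction of $\mathrm{State}_{\gamma,\mathsf q}$, $\mathrm{Head}_{\gamma,n}$ and, for each $\tau\in T$, $\mathrm{Cell}_{\gamma,(\tau,n)}$ or its negation according as $v(\tau)$ is $1$ or $0$. Then $\mathrm{State}_{\gamma+1,\mathsf q'}$ and $\mathrm{Head}_{\gamma+1,n'}$ are the disjunctions of $\Xi_\gamma(\mathsf q,n,v)$ over the triples for which the program's next state is $\mathsf q'$, respectively the next position is $n'$. The formula $\mathrm{Cell}_{\gamma+1,(\tau,n)}$ is the disjunction of $\neg\mathrm{Head}_{\gamma,n}\wedge\mathrm{Cell}_{\gamma,(\tau,n)}$ and of the $\Xi_\gamma(\mathsf q,n,v)$ for those $(\mathsf q,v)$ for which the program leaves $1$ on tape $\tau$.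
\item \emph{Limit stage $\gamma$.} $\mathrm{Cell}_{\gamma,i}=\bigwedge_{\beta<\gamma}\bigvee_{\beta\le\beta'<\gamma}\mathrm{Cell}_{\beta',i}$; $\mathrm{Head}_{\gamma,n}$ is $\top$ for $n=0$ and $\bot$ otherwise; $\mathrm{State}_{\gamma,\mathrm{halt}}=\bigvee_{\beta<\gamma}\mathrm{State}_{\beta,\mathrm{halt}}$, the formula for the limit state is its negation, and the formulas for the other states are $\bot$.
\end{itemize}
The clauses transcribe the rules of the machine, so by induction on $\gamma$, for every generic $G$ these formulas are true in $G$ exactly when they correctly describe the run of $P_e^{a_k^G}$.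

\subsection*{Halting before $\delta$ or never}
A repeated configuration alone does not prove divergence: after $\omega$ repetitions the limit rule may turn on a cell that flickered during each loop. The right criterion excludes this.

\begin{lemma}[Loops]\label{lem:loop}
Let $\beta_1<\beta_2$ be limit stages of an ITTM computation that has not halted by stage $\beta_2$. Suppose that the tape contents at $\beta_1$ and $\beta_2$ are equal and every cell that holds $0$ at $\beta_1$ holds $0$ throughout $[\beta_1,\beta_2]$. Then the computation never halts.
\end{lemma}

\begin{proof}
At both stages the head is at $0$ and the state is the limit state, so the configurations are equal. Let $\beta_2=\beta_1+\theta$ and $\tau_\nu=\beta_1+\theta\cdot\nu$. We show by induction on $\nu$ that the machine has not halted by stage $\tau_\nu$ and that the configuration at $\tau_\nu$ is that at $\beta_1$. Suppose this holds for $\nu$. By induction on $\xi\le\theta$, the configuration at $\tau_\nu+\xi$ equals that at $\beta_1+\xi$: successor steps are deterministic, and for limit $\xi>0$ the limit rule depends only on the stages $\tau_\nu+\xi'$, $\xi'<\xi$. With $\xi=\theta$ this gives the claim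 for $\nu+1$. Let $\nu$ be a limit. Every stage in $[\beta_1,\tau_\nu)$ has the form $\tau_{\nu'}+\xi$ with $\nu'<\nu$, $\xi<\theta$, and repeats the configuration at $\beta_1+\xi$. So the machine has not halted, and a cell that holds $0$ at $\beta_1$ holds $0$ at all these stages, hence at $\tau_\nu$. A cell that holds $1$ at $\beta_1$ holds $1$ at every $\tau_{\nu'}$, hence at $\tau_\nu$.
\end{proof}

To find such a loop below $\delta$ we sort the cells into those that are eventually $0$ below $\delta$ and those that are $1$ cofinally often. We need one bound $\beta_0<\delta$ after which all cells of the first sort are $0$, and a function $f:\delta\to\delta$ such that all cells of the second sort are $1$ somewhere in $[\beta,f(\beta))$. The computation depends on $G$ and is not definable over $M$, so Lemma~\ref{lem:M}(b) does not apply to it directly. It does apply to the countably many possibilities listed by predense sets in $M$.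

\begin{lemma}\label{lem:halt}
Let $G$ be generic. If $P_e^{a_k^G}$ does not halt at a stage below $\delta$, it never halts.
\end{lemma}

\begin{proof}
For a cell $i$, call a condition $s$
\begin{itemize}
\item \emph{$i$-quiet} if there is $\beta<\delta$ with $s\Vdash\neg\mathrm{Cell}_{\gamma,i}$ for all $\gamma\in[\beta,\delta)$;
\item \emph{$i$-active} if for all $\beta<\delta$ and $t\le s$ there are $t'\le t$ and $\gamma\in[\beta,\delta)$ with $t'\Vdash\mathrm{Cell}_{\gamma,i}$.
\end{itemize}
Let $\mathcal O_i$ be the class of conditions that are $i$-quiet or $i$-active; it is definable over $M$, uniformly in $i$, because $\Vdash$ is. It is dense: if $s$ is not $i$-active, there are $\beta$ and $t\le s$ such that no $t'\le t$ forces any $\mathrm{Cell}_{\gamma,i}$ with $\gamma\ge\beta$, and then $t$ is $i$-quiet by (F3). The pairs $(i,s)$ with $s\in Z(\mathcal O_i)$ $i$-quiet form a set in $M$. By Replacement there is $\beta_0<\delta$ above the least witness $\beta$ of each such pair.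

For a cell $i$ and $\beta<\delta$ let $\mathcal O_{i,\beta}$ be the class of $t$ such that $t$ is incompatible with all $i$-active members of $Z(\mathcal O_i)$, or $t\Vdash\mathrm{Cell}_{\gamma,i}$ for some $\gamma\in[\beta,\delta)$. It is dense: if $t$ is compatible with an $i$-active $u\in Z(\mathcal O_i)$, apply the definition of $i$-active for $u$ to $\beta$ and a common extension of $t$ and $u$. Let $f(\beta)$ be the least ordinal above $\beta$ and above the least witness $\gamma$ of every pair $(i,t)$ with $t\in Z(\mathcal O_{i,\beta})$ that has such a witness. By Replacement $f(\beta)<\delta$, and $f$ is definable over $M$.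

Now consider $G$. For each $i$ pick $s_i\in G\cap Z(\mathcal O_i)$, and let $I_0$ be the set of $i$ such that $s_i$ is $i$-quiet. For $i\in I_0$, cell $i$ holds $0$ throughout $[\beta_0,\delta)$ by (F1). Let $i\notin I_0$, so $s_i$ is $i$-active, and let $\beta<\delta$. Some $t\in Z(\mathcal O_{i,\beta})$ is in $G$. It is compatible with $s_i$, so it has a witness, and cell $i$ holds $1$ at some stage in $[\beta,f(\beta))$.

Let $\beta_1=\sup_nf^n(\beta_0)$ and $\beta_2=\sup_nf^n(\beta_1)$. Both sequences are strictly increasing and definable over $M$, so $\beta_1<\beta_2$ are limits below $\delta$ by Lemma~\ref{lem:M}(b). A cell outside $I_0$ holds $1$ somewhere in each interval $[f^n(\beta_0),f^{n+1}(\beta_0))$ and each interval $[f^n(\beta_1),f^{n+1}(\beta_1))$, so it holds $1$ at $\beta_1$ and at $\beta_2$. A cell in $I_0$ holds $0$ throughout $[\beta_1,\beta_2]$. If the machine does not halt below $\delta$, Lemma~\ref{lem:loop} applies.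
\end{proof}

\begin{lemma}\label{lem:indep}
If $G$ is generic, then $y_k^G\not\le_\infty a_k^G$.
\end{lemma}

\begin{proof}
Suppose $P_e^{a_k^G}$ halts with output $y_k^G$. By Lemma~\ref{lem:halt} it is in the halting state at some stage $\beta<\delta$. Let $\psi_n=\mathrm{Cell}_{\beta,(\mathrm{out},n)}$, where $\mathrm{out}$ is the output tape. Then $G\models\bigwedge_n(\psi_n\leftrightarrow n\in y_k)$, and by (F1) some $s\in G$ forces this formula. By almost disjointness the finite union of the $A_z$, $z\in H^s_k$, has infinite complement; choose $n\ge|\sigma^s_k|$ outside it. Extend $\sigma^s_k$ by zeros to length $n$ and then by the bit $0$, respectively $1$, leaving all other components of $s$ unchanged. The counts at members of $H^s_k$ do not change, so we obtain conditions $t_0,t_1\le s$, and $t_0\sim_kt_1$. Every generic $G'\ni t_1$ contains $s$ and has $n\in y_k^{G'}$, so $G'\models\psi_n$; by (F2), $t_1\Vdash\psi_n$. Since $\psi_n$ has no atom about $y_k$, Lemma~\ref{lem:sym} gives $t_0\Vdash\psi_n$. But a generic $G'\ni t_0$ contains $s$ and has $n\notin y_k^{G'}$, so $G'\not\models\psi_n$, contradicting (F2).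
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:family}]
By Lemmas~\ref{lem:generic} and~\ref{lem:indep}, every generic $G$ gives (a), (b) and (c). We choose $G$ so that (d) holds. By Lemma~\ref{lem:M}(d), every class definable over $M$ with parameters is definable without parameters, so it suffices to consider a recursive list $(\varphi_n(v))_{n<\omega}$ of all formulas with one free variable. We work in the copy of $M$ that is recursive in $c$ together with its satisfaction relation. Let $s_0$ be the condition with all components empty. Given the name of $s_n$, ask whether $M$ has a condition $t\le s_n$ with $\varphi_n(t)$. If so, let $s_{n+1}$ be such a $t$ with least name; if not, let $s_{n+1}=s_n$. The sequence of names is recursive in $c$. The filter $G=\{t:s_n\le t\text{ for some }n\}$ is generic, since a dense class defined by $\varphi_n$ contains $s_{n+1}$. To compute $p^G(j)$ or $y^G_l(j)$ from $c$, search for $n$ such that $|\pi^{s_n}|>j$, respectively $|\sigma_l^{s_n}|>j$, and read off the value; both are questions about the satisfaction relation. Together with $a\le_Tc$ this gives $b\le_Tc$.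
\end{proof}

With Proposition~\ref{prop:family}, the proof of Theorem~\ref{thm:main} given in Section~\ref{sec:cut} is complete.

\begin{thebibliography}{9}

\bibitem{HL} Hamkins and Lewis, \emph{Infinite time Turing machines}.

\bibitem{TMM} \emph{Transfinite Machine Models}, \texttt{https://people.maths.bris.ac.uk/\textasciitilde mapdw/turingaslfinal.pdf}.

\bibitem{Weventually} Welch, \emph{Eventually infinite time Turing machine degrees: infinite time decidable reals}.

\bibitem{Wlength} Welch, \emph{The length of infinite time Turing machine computations}.

\end{thebibliography}
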